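\title{The Kohn--Nirenberg domains are biholomorphic to bounded domains}

\begin{abstract}
We prove that the Kohn--Nirenberg domain
$\{\operatorname{Re}w+\varepsilon|zw|^2+|z|^8+\frac{15}{7}\operatorname{Re}(|z|^2z^6)<0\}\subset\mathbb C^2$
is biholomorphic to a bounded domain, both for $\varepsilon=0$ and for $\varepsilon=1$. The case $\varepsilon=1$ is elementary. For $\varepsilon=0$ we let the weighted dilations of the domain run in complex time. The pieces of orbits that stay in the domain form a simply connected Riemann surface, and uniformizing it gives coordinates in which the domain is a family of strips over the unit disc. More generally, for $P$ continuous and homogeneous on $\mathbb C$, the domain $\{\operatorname{Re}w>P(z)\}$ is biholomorphic to a bounded domain exactly when the greatest subharmonic minorant of $P$ exists and is not harmonic. If $\frac{15}{7}$ is replaced by a real parameter $c$ and $\varepsilon=0$, this happens exactly when $|c|\le\sqrt{4+2\sqrt2}$.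
\end{abstract}

\section{The question and the results}\label{sec:intro}

For $\varepsilon\in\{0,1\}$ the Kohn--Nirenberg domain is
\[
\Omega^\varepsilon_{\mathrm{KN}}=\Big\{(z,w)\in\mathbb C^2:\ \operatorname{Re}w+\varepsilon|zw|^2+|z|^8+\tfrac{15}{7}\operatorname{Re}\big(|z|^2z^6\big)<0\Big\}.
\]
It is unbounded, since it contains the half-plane $\{z=0,\ \operatorname{Re}w<0\}$. The question, posed in \cite{unbounded}, is whether the Kohn--Nirenberg domain is biholomorphic to a bounded domain in $\mathbb C^2$. We prove that it is, for both values of $\varepsilon$.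

An injective holomorphic map from an open subset of $\mathbb C^2$ to $\mathbb C^2$ has open image and is biholomorphic onto it. So a domain is biholomorphic to a bounded domain exactly when it carries two bounded holomorphic functions that together separate points, and this property passes to subdomains. The question thus asks how many bounded holomorphic functions the domain has.

For $c\in\mathbb R$ put
\[
P_c(z)=|z|^8+c\operatorname{Re}\big(|z|^2z^6\big),\qquad P_c(re^{i\theta})=r^8(1+c\cos6\theta),
\]
and for a continuous function $P:\mathbb C\to\mathbb R$ put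
\[
\Omega_P=\{(z,w)\in\mathbb C^2:\ \operatorname{Re}w>P(z)\}.
\]
The map $(z,w)\mapsto(z,w-P(z))$ is a homeomorphism of $\Omega_P$ onto $\mathbb C\times\{\operatorname{Re}w>0\}$, so $\Omega_P$ is connected and simply connected. The substitution $w\mapsto-w$ turns $\Omega^0_{\mathrm{KN}}$ into $\Omega_P$ with $P=P_{15/7}$.

Three simple choices of $P$ behave in three different ways. For $P=|z|^8$ the bounded functions $1/(w+1)$ and $z/w^{1/8}$ separate points. For $P=\operatorname{Re}z^8$ the shear $(z,w)\mapsto(z,w-z^8)$ maps $\Omega_P$ onto $\mathbb C\times\{\operatorname{Re}w>0\}$, and by Liouville's theorem every bounded holomorphic function depends on $w-z^8$ alone. For $P=-|z|^8$ a bounded holomorphic function does not depend on $z$ when $\operatorname{Re}w>0$; so its $z$-derivative vanishes identically, it is a bounded entire function of $w$, and it is constant.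

Which of the three does $P_{15/7}$ resemble? We have $\Delta P_c=r^6(64+28c\cos6\theta)$, so $P_c$ is subharmonic exactly when $|c|\le16/7$, and $\Delta P_{15/7}>0$ away from the origin. This points to the first case, and for $|c|<1$ the inequality $P_c\ge(1-|c|)|z|^8$ reduces the matter to it. But for $|c|>1$ the function $P_c$ is negative in six sectors, and the first bounded function $1/(w+1)$ has no substitute of the form $1/(w-h(z)+1)$ with $h$ entire and $\operatorname{Re}h\le P_c$.

\begin{remark}\label{rem:noharmonic}
For $c>1$ there is no entire function $h=\sum a_nz^n$ with $\operatorname{Re}h\le P_c$. Indeed, let $M=(1+c)r^8$. For $n\ge1$,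
\[
|a_n|r^n=\Big|\frac1\pi\int_0^{2\pi}\big(\operatorname{Re}h(re^{i\theta})-M\big)e^{-in\theta}\,d\theta\Big|\le2(M-\operatorname{Re}a_0),
\]
so $a_n=0$ for $n>8$. The average of $h$ over the six points $re^{i(\pi/6+k\pi/3)}$ is then $a_0-a_6r^6$, and $P_c=(1-c)r^8$ at these points. The inequality $\operatorname{Re}(a_0-a_6r^6)\le(1-c)r^8$ fails for large $r$.
\end{remark}

So the definition of $\Omega^0_{\mathrm{KN}}$ does not display a single nonconstant bounded holomorphic function, and one might as well guess the third case. The answer is the first.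

\begin{theorem}\label{thm:one}
For every $c\in\mathbb R$ the domain $\{\operatorname{Re}w+|zw|^2+P_c(z)<0\}$ is biholomorphic to a bounded domain. In particular, $\Omega^1_{\mathrm{KN}}$ is.
\end{theorem}

\begin{theorem}\label{thm:zero}
The domain $\Omega^0_{\mathrm{KN}}$ is biholomorphic to a bounded domain.
\end{theorem}

These two theorems answer the question. The next theorem shows that the three examples above are typical. Subharmonic functions are upper semicontinuous with values in $[-\infty,\infty)$, are not identically $-\infty$, and satisfy the sub-mean value inequality on small circles about each point. Let $N>0$ be real. We call $P:\mathbb C\to\mathbb R$ \emph{$N$-homogeneous} if it is continuous and $P(tz)=t^NP(z)$ for $t>0$. Let $\hat P$ be the greatest subharmonic minorant of $P$, with $\hat P\equiv-\infty$ if $P$ has no subharmonic minorant.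

\begin{theorem}\label{thm:tri}
Let $P$ be $N$-homogeneous. Exactly one of the following holds.
\begin{enumerate}
\item[(1)] $\hat P$ is subharmonic and not harmonic. Then $\Omega_P$ is biholomorphic to a bounded domain.
\item[(2)] $\hat P=\operatorname{Re}h$ with $h$ entire. Then every bounded holomorphic function on $\Omega_P$ is a function of $w-h(z)$ alone, and $\Omega_P$ is not biholomorphic to a bounded domain.
\item[(3)] $\hat P\equiv-\infty$. Then every bounded holomorphic function on $\Omega_P$ is constant.
\end{enumerate}
\end{theorem}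

\begin{corollary}\label{cor:c}
The domain $\{\operatorname{Re}w+P_c(z)<0\}$ is biholomorphic to a bounded domain if and only if
\[
|c|\le c_*:=\frac1{\cos\frac{3\pi}8}=\sqrt{4+2\sqrt2}\approx2.613 .
\]
For $|c|>c_*$ it carries no nonconstant bounded holomorphic function.
\end{corollary}

Since $c_*>16/7$, the threshold lies beyond the range in which $P_c$ is subharmonic. Note also that $\Omega^1_{\mathrm{KN}}\subset\Omega^0_{\mathrm{KN}}$, so Theorem~\ref{thm:zero} settles the case $\varepsilon=1$ as well. Theorem~\ref{thm:one} has a direct proof, however, and it holds for $|c|>c_*$, where the larger domain has only constant bounded functions.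

Section~\ref{sec:one} proves Theorem~\ref{thm:one}. Section~\ref{sec:model} shows the idea for $\Omega_P$ on the example $P=|z|^N$. Sections~\ref{sec:convex} and~\ref{sec:leaves} construct, for $P$ subharmonic and not harmonic, an injective map $(f,L):\Omega_P\to\mathbb D\times\mathbb C$, where $\mathbb D$ is the unit disc; what remains is to bound $\operatorname{Im}L$. Section~\ref{sec:zero} does this by compactness for $P_{15/7}$, which proves Theorem~\ref{thm:zero}. Section~\ref{sec:general} does it in general, Section~\ref{sec:extension} proves Theorem~\ref{thm:tri}, and Section~\ref{sec:threshold} computes $c_*$.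

\section{The case $\varepsilon=1$}\label{sec:one}

The term $|zw|^2$ helps twice. It confines $z$ to a proper simply connected subdomain of $\mathbb C$, and it lets $\operatorname{Re}w$ grow only like $|z|^3$ in the sectors where $P_c<0$, not like $|z|^8$. In these sectors the harmonic function $-\operatorname{Re}z^6$ is comparable to $|z|^6$, so it dominates $\operatorname{Re}w$.

\begin{proof}[Proof of Theorem~\ref{thm:one}]
The rotation $z\mapsto e^{i\pi/6}z$ changes $c$ to $-c$, so let $c\ge0$. Call the set $\Omega$. For $z\ne0$, completing the square turns the defining inequality into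
\[
\Big|w+\frac1{2|z|^2}\Big|^2<\frac{1-4|z|^2P_c(z)}{4|z|^4},
\]
and for $z=0$ it reads $\operatorname{Re}w<0$. So the projection of $\Omega$ to the $z$-plane is
\[
B=\big\{z:\ |z|^{10}+c|z|^4\operatorname{Re}z^6<\tfrac14\big\},
\]
and each fiber over $B$ is a disc or a half-plane. The set $B$ is open, and it is starlike about $0$ because its defining function is homogeneous of degree $10$. The set $\Omega$ is connected: if it were the disjoint union of two nonempty open sets, each fiber would lie in one of them, and their projections would split $B$. Since $B$ omits all large positive numbers, there is a Riemann map $\phi:B\to\mathbb D$.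

Let $C=\max(2,c)$ and $a(z)=C(1-z^6)$. We claim that $\operatorname{Re}(a(z)-w)\ge C/2\ge1$ on $\Omega$.

Suppose $\operatorname{Re}w\le0$. If $\operatorname{Re}z^6\le0$, then $\operatorname{Re}a\ge C$. If $\operatorname{Re}z^6>0$, then $z\in B$ gives $|z|^{10}<\frac14$, so $|z|^6<4^{-3/5}<\frac12$ and $\operatorname{Re}a\ge C/2$. In both cases the claim holds.

Suppose $\operatorname{Re}w>0$. Then $P_c(z)<0$, so $c>0$, $z=re^{i\theta}\ne0$ and $\cos6\theta<-1/c$. With $x=|z|^3$ this gives $\operatorname{Re}(-z^6)>x^2/c$. Moreover
\[
|z|^2(\operatorname{Re}w)^2\le|zw|^2<-P_c(z)\le c|z|^8,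
\]
so $\operatorname{Re}w<\sqrt c\,x$. By the inequality of the arithmetic and geometric means and $C\ge c$,
\[
\frac C2+\frac Cc\,x^2\ge\frac{\sqrt2\,C}{\sqrt c}\,x\ge\sqrt c\,x ,
\]
and therefore $\operatorname{Re}(a-w)\ge C+\frac Ccx^2-\sqrt c\,x\ge\frac C2$.

The map $(z,w)\mapsto\big(\phi(z),1/(a(z)-w)\big)$ is holomorphic with values in $\mathbb D\times\overline{\mathbb D}$. It is injective, since the first component determines $z$ and then the second determines $w$.
\end{proof}

For $\varepsilon=0$ both functions are lost: the projection to the $z$-plane is all of $\mathbb C$, and Remark~\ref{rem:noharmonic} excludes a function like $a$.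

\section{The model $\operatorname{Re}w>|z|^N$}\label{sec:model}

If $P$ is $N$-homogeneous, then $\Omega_P$ is invariant under the dilations $(z,w)\mapsto(tz,t^Nw)$, $t>0$. They extend to a holomorphic flow on $\mathbb C^2$,
\[
\Phi_\tau(z,w)=(e^\tau z,e^{N\tau}w),\qquad\tau\in\mathbb C,
\]
which preserves $\Omega_P$ for real $\tau$ but not for imaginary $\tau$.

Let $P=|z|^N$. On $\Omega_P$ we have $\operatorname{Re}w>0$, and with principal branches we put
\[
f=\frac z{w^{1/N}},\qquad L=\frac1N\log w=\log\frac zf .
\]
The map $(f,L)$ is injective. Dividing $\operatorname{Re}w>|z|^N$ by $|w|$ gives $\cos(\arg w)>|f|^N$, so the image is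
\begin{equation}\label{eq:model}
\Big\{(x,\lambda):\ |x|<1,\ |\operatorname{Im}\lambda|<\frac1N\arccos|x|^N\Big\}.
\end{equation}
It lies in the product of the disc and a strip, and a strip is biholomorphic to a disc.

The two functions can be described without taking a root of $w$. As long as $\Phi_\tau(q)$ moves inside $\Omega_P$, the argument of $w$ stays in $(-\frac\pi2,\frac\pi2)$, so $f(\Phi_\tau(q))=f(q)$ and $L(\Phi_\tau(q))=L(q)+\tau$. Thus $f$ labels the pieces into which $\Omega_P$ cuts the orbits of $\Phi$, and $L$ is the time along each piece. It matters that we take pieces and not whole orbits. For $N=8$ and $|a|>1$, the curve $w=az^8$, $z\ne0$, is one orbit, and it meets $\Omega_P$ in eight sectors, on which $f$ takes the eight values of $a^{-1/8}$.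

For $P=P_{15/7}$ the function $w$ has zeros in $\Omega_P$: the orbit $\{w=0,\ z\neq0\}$ meets $\Omega_P$ in the six sectors where $P<0$. So $w^{1/8}$ is not available, but the pieces of orbits still make sense. We shall prove that they form a Riemann surface $X$, that $X$ is a disc, take $f$ from the uniformization of $X$, and define $L$ as $\log(z/f)$. The example $P=0$ shows what can go wrong: the same formulas for $f$ and $L$ apply, but the image is $\mathbb C\times\{|\operatorname{Im}\lambda|<\frac\pi{2N}\}$. What distinguishes the two examples is the width of the strip over $x$. It is $\frac2N\arccos|x|^N$ in \eqref{eq:model}, a concave decreasing function of $\log|x|$ and hence superharmonic and nonconstant, and it is the constant $\pi/N$ for $P=0$.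

\section{$N$-convex functions}\label{sec:convex}

Homogeneity reduces subharmonicity to a condition in one variable. Fix $N>0$. A \emph{sinusoid} is a function $A\cos Nt+B\sin Nt$ with $A,B$ real. A continuous real function $u$ on an interval is \emph{$N$-convex} if
\[
\kappa_u:=u''+N^2u\ge0
\]
as a distribution in the interior of the interval. This is convexity with sinusoids in the role of affine functions. A nonnegative distribution is a Radon measure, so $u''=\kappa_u-N^2u$ is a signed measure and $u'$ is locally of bounded variation in the interior. Hence $u$ is locally Lipschitz there, its one-sided derivatives exist and equal the one-sided limits $u'(t\pm)$, and $u'(t+)-u'(t-)=\kappa_u(\{t\})$.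

\begin{lemma}\label{lem:sub}
Let $P(re^{i\theta})=r^Np(\theta)$ with $p$ continuous and $2\pi$-periodic, and $\kappa=p''+N^2p$. Then $P$ is subharmonic if and only if $\kappa\ge0$, and harmonic if and only if $\kappa=0$. If $\kappa\ge0$, then $\int_0^{2\pi}p\ge0$.
\end{lemma}

\begin{proof}
A continuous function is subharmonic exactly when its distributional Laplacian is nonnegative. From $\Delta=\partial_r^2+r^{-1}\partial_r+r^{-2}\partial_\theta^2$ we get $\Delta P=r^{N-2}\kappa$ on $\mathbb C\setminus\{0\}$, so $P$ is subharmonic there if and only if $\kappa\ge0$. If $\kappa\ge0$, testing $\kappa$ against the constant $1$ on the circle gives $N^2\int_0^{2\pi}p=\kappa([0,2\pi))\ge0$. As $P(0)=0$, this is the sub-mean value inequality at the origin. For the harmonic case apply this to $P$ and $-P$.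
\end{proof}

\begin{lemma}[Duhamel's formula]\label{lem:duhamel}
Let $u$ be continuous on an open interval and let $\kappa=u''+N^2u$ be a Radon measure, of any sign. For $\alpha<t$ in the interval,
\[
u(t)=u(\alpha)\cos N(t-\alpha)+\frac{u'(\alpha+)}N\sin N(t-\alpha)+\frac1N\int_{(\alpha,t)}\sin N(t-\psi)\,d\kappa(\psi),
\]
and for $t<\beta$ in the interval,
\[
u(t)=u(\beta)\cos N(t-\beta)+\frac{u'(\beta-)}N\sin N(t-\beta)+\frac1N\int_{(t,\beta)}\sin N(\psi-t)\,d\kappa(\psi).
\]
\end{lemma}

\begin{proof}
Let $D(t)$ be the last term of the first formula, and $A(t)=\int_{(\alpha,t)}\cos N\psi\,d\kappa$, $B(t)=\int_{(\alpha,t)}\sin N\psi\,d\kappa$. Then $ND=A\sin Nt-B\cos Nt$, with $A'=\kappa\cos Nt$ and $B'=\kappa\sin Nt$ as distributions for $t>\alpha$. Differentiating, $D'=A\cos Nt+B\sin Nt$ and $D''=-N^2D+\kappa$. So $u-D$ solves $v''+N^2v=0$ and is a sinusoid. As $t\to\alpha+$ we have $|\kappa|((\alpha,t))\to0$, so $D\to0$ and $D'\to0$; the sinusoid has value $u(\alpha)$ and derivative $u'(\alpha+)$ at $\alpha$. The second formula is the first applied to $t\mapsto u(-t)$.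
\end{proof}

\begin{lemma}\label{lem:convex}
\begin{enumerate}
\item[(a)] If $u$ is $N$-convex on $[\alpha,\beta]$ and $\alpha<t<\beta<\alpha+\pi/N$, then
\[
u(t)\sin N(\beta-\alpha)\le u(\alpha)\sin N(\beta-t)+u(\beta)\sin N(t-\alpha).
\]
In particular, if $u(\alpha)$ and $u(\beta)$ are negative (nonpositive), then $u$ is negative (nonpositive) on $[\alpha,\beta]$.
\item[(b)] If $u$ is $N$-convex and $u\le0$ on $[\alpha,\beta]$, and $u(t^*)=0$ for some $t^*\in(\alpha,\beta)$, then $u\equiv0$ on $[\alpha,\beta]$.
\item[(c)] If $u$ is $N$-convex on $\mathbb R$, then each component of $\{u<0\}$ has length at most $\pi/N$, and $\kappa_u=0$ on each component of length exactly $\pi/N$.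
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $S(t)=\big(u(\alpha)\sin N(\beta-t)+u(\beta)\sin N(t-\alpha)\big)/\sin N(\beta-\alpha)$, the sinusoid with the same end values as $u$. Then $d=u-S$ is $N$-convex with $d(\alpha)=d(\beta)=0$, and we must show $d\le0$. The sinusoid $\chi(t)=\cos N(t-\frac{\alpha+\beta}2)$ is positive on $[\alpha,\beta]$ because $\beta-\alpha<\pi/N$. For $e=d/\chi$,
\[
(\chi^2e')'=(\chi d'-\chi'd)'=\chi d''-\chi''d=\chi\,(d''+N^2d)\ge0 .
\]
So $\chi^2e'$ is nondecreasing, and $e$ is first nonincreasing and then nondecreasing. Its end values are $0$, so $e\le0$.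

(b) For small $\delta>0$, part (a) on $[t^*-\delta,t^*+\delta]$ gives $0\le\big(u(t^*-\delta)+u(t^*+\delta)\big)\sin N\delta\le0$, so $u(t^*\pm\delta)=0$. The zero set of $u$ in $(\alpha,\beta)$ is therefore open, closed and nonempty.

(c) Lemma~\ref{lem:duhamel} with $t=\alpha+\pi/N$ gives
\[
N\big(u(\alpha)+u(\alpha+\tfrac\pi N)\big)=\int_{(\alpha,\alpha+\pi/N)}\sin N(\psi-\alpha)\,d\kappa_u(\psi)\ge0 .
\]
A component longer than $\pi/N$ would contain $\alpha$ and $\alpha+\pi/N$ for some $\alpha$ and make the left side negative. If $(\alpha,\alpha+\pi/N)$ is a component, then $u$ vanishes at both ends, so the integral is $0$; the kernel is positive on the open interval, so $\kappa_u=0$ there.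
\end{proof}

\section{The space of leaves}\label{sec:leaves}

In this section $P=r^Np(\theta)$ is $N$-homogeneous and subharmonic, $\kappa=p''+N^2p\ge0$, and $\Omega=\Omega_P=\{\rho<0\}$ with $\rho(z,w)=P(z)-\operatorname{Re}w$. The function $\rho$ is continuous and plurisubharmonic on $\mathbb C^2$; we use this in the form that $\rho\circ\psi$ is subharmonic for each holomorphic map $\psi$ from a plane domain to $\mathbb C^2$. The origin is not in $\Omega$.

\subsection{Leaves}

For $q=(z,w)\in\mathbb C^2$ and $t\in\mathbb R$ put
\[
G_q(t)=\rho(\Phi_{it}(q))=|z|^Np(\arg z+t)-\operatorname{Re}(e^{iNt}w).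
\]
By homogeneity,
\begin{equation}\label{eq:rho}
\rho(\Phi_\tau(q))=e^{N\operatorname{Re}\tau}\,G_q(\operatorname{Im}\tau).
\end{equation}
The function $G_q(t)$ is continuous in $(q,t)$. Its second term is a sinusoid, so $G_q$ is $N$-convex on $\mathbb R$, with measure $|z|^N\kappa(\,\cdot+\arg z)$. For $q\in\Omega$ let $I_q$ be the component of $\{G_q<0\}$ that contains $0$. By Lemma~\ref{lem:convex}(c) it is an open interval of length $|I_q|\le\pi/N$. By \eqref{eq:rho}, the strip $\{\operatorname{Im}\tau\in I_q\}$ is the component of $0$ in the set of times $\tau$ with $\Phi_\tau(q)\in\Omega$.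

For $q\in\Omega$ write $q\sim q'$ if $q'=\Phi_\tau(q)$ for some $\tau$ with $\operatorname{Im}\tau\in I_q$. In that case $q'\in\Omega$, and $G_{q'}(t)=e^{N\operatorname{Re}\tau}G_q(t+\operatorname{Im}\tau)$ gives
\begin{equation}\label{eq:shift}
I_{q'}=I_q-\operatorname{Im}\tau .
\end{equation}
Hence $\sim$ is symmetric, because $-\operatorname{Im}\tau\in I_{q'}$, and transitive, because $\operatorname{Im}\tau'\in I_{q'}$ implies $\operatorname{Im}(\tau+\tau')\in I_q$. The equivalence classes are the \emph{leaves}. Finally let $\|q\|=|z|+|w|^{1/N}$, so that $\|\Phi_\tau(q)\|=e^{\operatorname{Re}\tau}\|q\|$.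

A space of leaves is a manifold only if leaves do not return to themselves and limits of equivalent points are equivalent. Both follow from $N$-convexity.

\begin{lemma}\label{lem:flow}
\begin{enumerate}
\item[(a)] The set $\{(q,t):q\in\Omega,\ t\in I_q\}$ is open in $\mathbb C^2\times\mathbb R$.
\item[(b)] If $q\in\Omega$, $\Phi_\tau(q)=q$ and $\operatorname{Im}\tau\in I_q$, then $\tau=0$.
\item[(c)] Let $q_j\in\Omega$, $q_j'=\Phi_{\tau_j}(q_j)$ with $\operatorname{Im}\tau_j\in I_{q_j}$, and let $q_j\to q\ne0$, $q_j'\to q'\ne0$. Then along a subsequence $\tau_j\to\tau$, $q'=\Phi_\tau(q)$, and $G_q\le0$ between $0$ and $\operatorname{Im}\tau$. If moreover $q,q'\in\Omega$, then $\operatorname{Im}\tau\in I_q$, so $q\sim q'$.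
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The set is defined by $\max_{0\le s\le1}G_q(st)<0$, and the left side is continuous in $(q,t)$.

(b) Comparing $\|\cdot\|$ gives $\operatorname{Re}\tau=0$, so $\tau=it$ with $|t|<\pi/N$. If $w\ne0$, then $e^{iNt}=1$ and $t=0$. If $w=0$, then $z\ne0$ and $t\in2\pi\mathbb Z$. Were $t\ne0$, then $G_q=|z|^Np(\arg z+\cdot\,)$ would be negative on an interval of length $2\pi$, against $\int_0^{2\pi}p\ge0$.

(c) The numbers $\operatorname{Re}\tau_j=\log(\|q_j'\|/\|q_j\|)$ converge and $|\operatorname{Im}\tau_j|<\pi/N$, so a subsequence of $\tau_j$ converges to some $\tau$. Then $q'=\Phi_\tau(q)$, and $G_q(s\operatorname{Im}\tau)=\lim G_{q_j}(s\operatorname{Im}\tau_j)\le0$ for $0\le s\le1$. If $q,q'\in\Omega$, then $G_q<0$ at $0$ and, by \eqref{eq:rho}, at $\operatorname{Im}\tau$. By Lemma~\ref{lem:convex}(b), $G_q$ has no zero in between: the limiting segment of the orbit cannot touch $\partial\Omega$ at an interior point.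
\end{proof}

\subsection{The leaves form a Riemann surface}

Let $X=\Omega/\!\sim$ with the quotient topology, and let $\pi:\Omega\to X$ be the projection.

\begin{proposition}\label{prop:surface}
$X$ is a connected, simply connected Riemann surface, and $\pi$ is a holomorphic submersion.
\end{proposition}

\begin{proof}
\emph{$\pi$ is open.} Let $V\subset\Omega$ be open, $q\in V$ and $q'=\Phi_\tau(q)$ with $\operatorname{Im}\tau\in I_q$. Then $-\operatorname{Im}\tau\in I_{q'}$. For $q''$ near $q'$ we have $\Phi_{-\tau}(q'')\in V$, and $-\operatorname{Im}\tau\in I_{q''}$ by Lemma~\ref{lem:flow}(a), so $q''$ is equivalent to a point of $V$. Thus $\pi^{-1}(\pi(V))$ is open. It follows that $\pi$ is open and $X$ is second countable.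

\emph{$X$ is Hausdorff.} If $\pi(q)$ and $\pi(q')$ have no disjoint neighborhoods, the images of the balls of radius $1/j$ about $q$ and $q'$ meet, so there are $q_j\to q$ and $q_j'\to q'$ with $q_j\sim q_j'$. By Lemma~\ref{lem:flow}(c), $q\sim q'$.

\emph{Charts.} The flow $\Phi$ is generated by the vector field $(z,Nw)$, which has no zero in $\Omega$. Let $q_0\in\Omega$ and let $D$ be a disc centered at $q_0$ in a complex line that is not parallel to the field at $q_0$. The map $\Psi(\tau,x)=\Phi_\tau(x)$ has invertible differential at $(0,q_0)$. So for $D$ and $\eta>0$ small it is biholomorphic from $\{|\tau|<\eta\}\times D$ onto an open neighborhood of $q_0$ in $\Omega$, which we call a flow box. In a flow box $\Phi_\tau(x)\sim x$, because $\Phi_{is\operatorname{Im}\tau}(x)$ lies in the box for $0\le s\le1$. Hence for $D'\subset D$ open, $\pi(D')=\pi\big(\Psi(\{|\tau|<\eta\}\times D')\big)$ is open, and $\pi|_D$ is continuous and open. It is injective if $D$ is shrunk enough. Otherwise there are $x_j\ne x_j'$ in $D$, both tending to $q_0$, with $x_j'=\Phi_{\tau_j}(x_j)$ and $\operatorname{Im}\tau_j\in I_{x_j}$.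 By Lemma~\ref{lem:flow}(c), along a subsequence $\tau_j\to\tau$ with $\Phi_\tau(q_0)=q_0$ and $\operatorname{Im}\tau\in I_{q_0}$, so $\tau=0$ by Lemma~\ref{lem:flow}(b). For large $j$ the equality $\Psi(\tau_j,x_j)=\Psi(0,x_j')$ contradicts the injectivity of $\Psi$. The maps $(\pi|_D)^{-1}$ are our charts.

\emph{Transition maps.} Let $x_0\in D$ and $x_0'\in D'$ lie on the same leaf, $x_0'=\Phi_{\tau_0}(x_0)$ with $\operatorname{Im}\tau_0\in I_{x_0}$. For $x\in D$ near $x_0$ the point $\Phi_{\tau_0}(x)$ is equivalent to $x$ by Lemma~\ref{lem:flow}(a) and lies in the flow box of $D'$. Its $D'$-component $x'$ depends holomorphically on $x$, and $x'\sim\Phi_{\tau_0}(x)\sim x$. So the transition map is $x\mapsto x'$. In a flow box and its chart, $\pi$ is the projection $(\tau,x)\mapsto x$, a holomorphic submersion.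

\emph{$X$ is simply connected.} It is connected because $\Omega$ is. Each leaf is the image of a strip, so it is path connected. Given a loop $\gamma$ in $X$, cut it into finitely many arcs, each contained in a chart $\pi(D)$, and lift each arc to its disc $D$. The end of one lifted arc and the beginning of the next (and the end of the last and the beginning of the first) lie on the same leaf; join them inside that leaf. The result is a loop in $\Omega$ whose image under $\pi$ is $\gamma$ with pauses. The loop contracts in $\Omega$, so $\gamma$ contracts in $X$.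
\end{proof}

One leaf is explicit. Since $G_{(0,1)}(t)=-\cos Nt$, we have $I_{(0,1)}=(-\frac\pi{2N},\frac\pi{2N})$, and the leaf $o=\pi(0,1)$ is
\[
\pi^{-1}(o)=\{(0,e^{N\tau}):|\operatorname{Im}\tau|<\tfrac\pi{2N}\}=\Omega\cap\{z=0\}.
\]

\subsection{The space of leaves is a disc}

By the uniformization theorem, $X$ is biholomorphic to the Riemann sphere, to $\mathbb C$, or to $\mathbb D$. To decide which, we need a function on $X$, and Section~\ref{sec:model} suggests the width. By \eqref{eq:shift}, $\ell(\pi(q))=|I_q|\in(0,\pi/N]$ is a well-defined function on $X$, and $\ell(o)=\pi/N$.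

\begin{proposition}\label{prop:disc}
The function $\ell$ is superharmonic on $X$. If $P$ is not harmonic, then $X$ is biholomorphic to $\mathbb D$.
\end{proposition}

\begin{proof}
Work in a chart, with coordinate $x$ and the holomorphic section $x\mapsto q(x)$ of $\pi$ given by $(\pi|_D)^{-1}$. Write $I_{q(x)}=(a(x),b(x))$, so $a<0<b$ and $\ell=b-a$. By Lemma~\ref{lem:flow}(a), $b$ and $-a$ are lower semicontinuous. Let $\overline\Delta$ be a closed disc in the chart, with center $x_0$.

\emph{Claim: if $T$ is a polynomial in $x$ and $a<\operatorname{Im}T<b$ on $\partial\Delta$, then $a<\operatorname{Im}T<b$ on $\overline\Delta$.} For $0\le s\le1$ the function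
\[
v_s(x)=\rho\big(\Phi_{sT(x)}(q(x))\big)=e^{Ns\operatorname{Re}T(x)}\,G_{q(x)}\big(s\operatorname{Im}T(x)\big)
\]
is continuous and subharmonic near $\overline\Delta$, because $\rho$ is plurisubharmonic on all of $\mathbb C^2$. On $\partial\Delta$ we have $s\operatorname{Im}T\in(a,b)$, so $v_s<0$. By the maximum principle $v_s<0$ on $\overline\Delta$. As this holds for all $s\in[0,1]$, the function $G_{q(x)}$ is negative between $0$ and $\operatorname{Im}T(x)$, which is the claim.

Let $m=\min_{\partial\Delta}b>0$. A lower semicontinuous function on the circle is the increasing limit of continuous functions $g_j$, and we may take $g_j\ge m$. Choose a real trigonometric polynomial $h_j$ within $m/(4j)$ of $g_j-m/(2j)$. Then $0<h_j<b$ on $\partial\Delta$, and $h_j$ is the boundary value of $\operatorname{Im}T_j$ for a polynomial $T_j$. By the claim, $b(x_0)>\operatorname{Im}T_j(x_0)$, which is the mean of $h_j$; by monotone convergence these means tend to the mean of $b$. So $b$ is superharmonic. The same argument, with $g_j\uparrow-a$ and $\operatorname{Im}T_j=-h_j$, shows that $-a$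 is superharmonic. Hence so is $\ell$.

A superharmonic function on a compact connected Riemann surface attains its minimum and is constant, and a superharmonic function on $\mathbb C$ that is bounded below is constant. So if $X$ is not a disc, then $\ell\equiv\ell(o)=\pi/N$. Given $\theta$, take $q=(e^{i\theta},w)\in\Omega$. Then $|I_q|=\pi/N$, and Lemma~\ref{lem:convex}(c) shows that the measure $\kappa(\,\cdot+\theta)$ of $G_q$ vanishes on $I_q\ni0$. So $\kappa=0$ near each $\theta$, and $P$ is harmonic by Lemma~\ref{lem:sub}.
\end{proof}

\subsection{Coordinates that straighten the flow}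

From here on $P$ is not harmonic. Fix a biholomorphic map $\sigma:X\to\mathbb D$ with $\sigma(o)=0$, and put $f=\sigma\circ\pi:\Omega\to\mathbb D$. We need a time coordinate $L$ along the leaves. The function $\log z$ increases by $\tau$ under $\Phi_\tau$, but it is multivalued and singular on $\{z=0\}$. The function $f$ is constant on leaves and vanishes exactly on $\{z=0\}$, so dividing by it repairs both defects.

\begin{proposition}\label{prop:coordinates}
The function $z/f$ extends to a zero-free holomorphic function on $\Omega$. Let $L$ be a holomorphic branch of $\log(z/f)$. For $q\in\Omega$ and $\operatorname{Im}\tau\in I_q$,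
\begin{equation}\label{eq:fL}
f(\Phi_\tau(q))=f(q),\qquad L(\Phi_\tau(q))=L(q)+\tau ,
\end{equation}
and $(f,L):\Omega\to\mathbb D\times\mathbb C$ is injective. If $|\operatorname{Im}L|<C$ on a domain $\Omega'\subset\Omega$, then $\Omega'$ is biholomorphic to a bounded domain.
\end{proposition}

\begin{proof}
Since $\pi$ is a submersion, $df\ne0$ everywhere, and $\{f=0\}=\pi^{-1}(o)=\Omega\cap\{z=0\}$. So $f=zk$ with $k$ holomorphic on $\Omega$ and zero-free off $\{z=0\}$; on $\{z=0\}$ we have $df=k\,dz$, so $k\ne0$ there too. Thus $z/f=1/k$ is holomorphic and zero-free, and $L$ exists because $\Omega$ is simply connected.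

The first identity in \eqref{eq:fL} holds by construction. If $z\ne0$, it gives $e^{L(\Phi_\tau(q))}=e^\tau e^{L(q)}$. If $z=0$, fix $\tau$ and approximate $q$ by points with $z\ne0$, at which the condition on $\operatorname{Im}\tau$ persists by Lemma~\ref{lem:flow}(a); the same identity follows. So $L(\Phi_\tau(q))-L(q)-\tau$ is a continuous function of $\tau$ on the strip $\{\operatorname{Im}\tau\in I_q\}$ with values in $2\pi i\mathbb Z$. It vanishes at $\tau=0$, hence everywhere. If $f(q)=f(q')$ and $L(q)=L(q')$, then $q'=\Phi_\tau(q)$ with $\operatorname{Im}\tau\in I_q$, and \eqref{eq:fL} gives $\tau=0$.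

The function $\tanh\zeta=(e^{2\zeta}-1)/(e^{2\zeta}+1)$ maps $\{|\operatorname{Im}\zeta|<\pi/4\}$ biholomorphically onto $\mathbb D$, since $e^{2\zeta}$ maps it onto the right half-plane. So $\big(f,\tanh\frac{\pi L}{4C}\big)$ is an injective map of $\Omega'$ into $\mathbb D\times\mathbb D$.
\end{proof}

By \eqref{eq:fL}, the leaf through $q$ is mapped onto the strip $\{f(q)\}\times\{\lambda:\operatorname{Im}\lambda\in\operatorname{Im}L(q)+I_q\}$. So $\Omega$ is a family of strips of width at most $\pi/N$ over $\mathbb D$, as in \eqref{eq:model}. In the model the strips are centered on the real axis. In general they could drift off to infinity as the base point tends to $\partial\mathbb D$, and this is what we must exclude.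

\section{The case $\varepsilon=0$}\label{sec:zero}

The function $\operatorname{Im}L$ is invariant under real dilations, so it only has to be bounded on the slice $\{\|q\|=1\}$, which is compact in $\mathbb C^2$. The trouble is at the boundary of the domain, where we know nothing about $L$. For $P_{15/7}$ there is room to construct $L$ on a slightly larger domain, which contains all boundary points with $z\neq0$; near the remaining ones the flow carries us inside.

\begin{proof}[Proof of Theorem~\ref{thm:zero}]
After $w\mapsto-w$ the domain is $\Omega_P$ with $N=8$, $P=P_{15/7}$ and $p=1+\frac{15}7\cos6\theta$. Here $p''+64p=64+(64-36)\frac{15}7\cos6\theta=64+60\cos6\theta$. Let $Q=P-\frac1{32}|z|^8$. Its angular part $p-\frac1{32}$ has measure $62+60\cos6\theta\ge2$, so $Q$ is subharmonic and not harmonic, and $\Omega_P\subset\Omega_Q$. Apply Section~\ref{sec:leaves} to $Q$; below, $G_q$, $I_q$ and $L$ refer to $Q$. By Proposition~\ref{prop:coordinates} it suffices to bound $\operatorname{Im}L$ on $\Omega_P$.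

Suppose $q_j\in\Omega_P$ and $|\operatorname{Im}L(q_j)|\to\infty$. For real $\tau$ the map $\Phi_\tau$ preserves $\Omega_P$ and, by \eqref{eq:fL}, $\operatorname{Im}L$. So we may assume that $\|q_j\|=1$ and $q_j\to q^*=(z^*,w^*)$, with $\|q^*\|=1$ and $P(z^*)\le\operatorname{Re}w^*$.

If $z^*\ne0$, then $Q(z^*)-\operatorname{Re}w^*\le-\frac1{32}|z^*|^8<0$, so $q^*\in\Omega_Q$ and $L(q_j)\to L(q^*)$, a contradiction.

If $z^*=0$, then $w^*=e^{i\psi}$ with $|\psi|\le\pi/2$. Let $t=-\psi/16$. Then $|t|\le\pi/32$ and $\Phi_{it}(q^*)=(0,e^{i\psi/2})\in\Omega_Q$, so $\Phi_{it}(q_j)\in\Omega_Q$ for large $j$. Thus $G_{q_j}<0$ at $0$ and at $t$. Since $|t|<\pi/8$, Lemma~\ref{lem:convex}(a) gives $G_{q_j}<0$ in between, that is, $t\in I_{q_j}$. By \eqref{eq:fL},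
\[
L(q_j)=L(\Phi_{it}(q_j))-it\ \longrightarrow\ L(\Phi_{it}(q^*))-it ,
\]
again a contradiction.
\end{proof}

With Theorem~\ref{thm:one}, this answers the question. The value $15/7$ entered only through $p''+64p\ge4>0$, which left room for $Q$. There is no such room when $\kappa$ vanishes somewhere: for $c=16/7$, the function $P_c-\delta|z|^8$ has angular measure $64(1-\delta)+64\cos6\theta$, which takes negative values for every $\delta>0$.

\section{A bound for $\operatorname{Im}L$ in general}\label{sec:general}

\begin{proposition}\label{prop:general}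
If $P$ is $N$-homogeneous, subharmonic and not harmonic, then $\Omega_P$ is biholomorphic to a bounded domain.
\end{proposition}

On $\{z\ne0\}$ we have $\operatorname{Im}L=\arg z-\arg f$, so we must show that the leaves wind around $o$ in $X\cong\mathbb D$ in step with the way $z$ winds around $0$. The plan is to cut the disc along an arc from $o$ to the boundary on which $z=1$ and $\arg f$ is bounded. On the universal cover of the punctured disc, the arc separates the leaves that lie in $\arg z>0$ from those that lie in $\arg z<0$, and periodicity does the rest. The bound for $\arg f$ along an arc comes from Fatou's theorem, which gives good behavior only at almost every boundary point. So we need a whole interval of admissible endpoints.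

An endpoint $q^*=(1,p(0)+iy)\in\partial\Omega$ is admissible if nearby leaves cannot slip past it on either side. We have $G_{q^*}(0)=0$ and, from $G_{(1,\omega)}(t)=p(t)-\operatorname{Re}(e^{iNt}\omega)$,
\begin{equation}\label{eq:slope}
G_{(1,\omega)}'(0\pm)=p'(0\pm)+N\operatorname{Im}\omega .
\end{equation}
We shall need $G_{q^*}'(0-)<0<G_{q^*}'(0+)$, which means that $y$ lies in
\[
Y=\Big(-\frac{p'(0+)}N,\ -\frac{p'(0-)}N\Big).
\]
This interval has length $\kappa(\{0\})/N$; it is empty when $p$ is differentiable at $0$. We therefore first enlarge the domain so that $p$ has a corner.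

\begin{proof}[Proof of Proposition~\ref{prop:general}]
\emph{Step 1: making a corner.} We replace $p$ on an arc by the maximum of its two tangent sinusoids at the ends. Since $\kappa\ne0$, there are $\alpha<\beta<\alpha+\min(\pi/N,2\pi)$ with $\kappa((\alpha,\beta))>0$. Let
\begin{align*}
S_\alpha(t)&=p(\alpha)\cos N(t-\alpha)+\tfrac{p'(\alpha+)}N\sin N(t-\alpha),\\
S_\beta(t)&=p(\beta)\cos N(t-\beta)+\tfrac{p'(\beta-)}N\sin N(t-\beta).
\end{align*}
In both formulas of Lemma~\ref{lem:duhamel} the kernel is positive on the interval of integration when $t\in[\alpha,\beta]$. So $p\ge S_\alpha$ and $p\ge S_\beta$ on $[\alpha,\beta]$, with $p(\beta)>S_\alpha(\beta)$ and $p(\alpha)>S_\beta(\alpha)$. The sinusoid $S_\beta-S_\alpha$ is thus negative at $\alpha$ and positive at $\beta$. Its zeros are simple and $\pi/N$ apart, so it has exactly one zero $t_0$ in $(\alpha,\beta)$, with positive derivative. Let $\tilde p=S_\alpha$ on $[\alpha,t_0]$, $\tilde p=S_\beta$ on $[t_0,\beta]$, $\tilde p=p$ on $[\beta,\alpha+2\pi]$, extended with period $2\pi$. Then $\tilde p$ is Lipschitz, $\tilde p\le p$,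 and $\tilde p'$ is locally of bounded variation, so $\tilde p''+N^2\tilde p$ is a measure. It equals $\kappa$ on $(\beta,\alpha+2\pi)$ and $0$ on $(\alpha,t_0)$ and $(t_0,\beta)$. Its masses at $\alpha$, $\beta$, $t_0$ are the jumps of $\tilde p'$, namely $\kappa(\{\alpha\})\ge0$, $\kappa(\{\beta\})\ge0$ and $(S_\beta-S_\alpha)'(t_0)>0$. So $r^N\tilde p$ is subharmonic, its measure has an atom, and $\Omega_P\subset\Omega_{r^N\tilde p}$. Replacing $P$ by $r^N\tilde p$ and rotating $z$, we assume from now on that $\kappa(\{0\})>0$, so $Y\ne\emptyset$. Let $f$ and $L$ be as in Proposition~\ref{prop:coordinates}. It suffices to bound $\operatorname{Im}L$ on $\Omega=\Omega_P$.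

\emph{Step 2: an arc on which $\operatorname{Im}L$ is bounded.} By the theorems of Fatou and of F.~and M.~Riesz, if $\varphi\not\equiv0$ is bounded and holomorphic on $\{\operatorname{Re}\omega>0\}$, then for almost every $y\in\mathbb R$ the limit of $\varphi(x+iy)$ as $x\to0+$ exists and is not zero. Apply this to $\varphi(\omega)=f(1,p(0)+\omega)$, which is bounded and zero-free, and fix $y\in Y$ at which the limit $\varphi_0$ exists and is not zero. Let $\Gamma(x)=(1,p(0)+x+iy)$ for $x>0$. On $\Gamma$ we have $e^{-L}=f/z=\varphi(x+iy)$. For small $x$ the continuous function $-L(\Gamma(x))$ differs by a constant from the principal logarithm of $\varphi(x+iy)/\varphi_0$, so it converges as $x\to0+$. As $x\to\infty$, invariance under real dilations gives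
\[
\operatorname{Im}L(\Gamma(x))=\operatorname{Im}L\Big(x^{-1/N},\frac{p(0)+x+iy}x\Big)\longrightarrow\operatorname{Im}L(0,1).
\]
So $|\operatorname{Im}L|\le M_0$ on $\Gamma$ for some $M_0$.

\emph{Step 3: taking logarithms.} Let $\tilde\Omega=\{(\zeta,w):(e^\zeta,w)\in\Omega\}$ and $\Lambda(\zeta,w)=\zeta-L(e^\zeta,w)$. Then $e^\Lambda=f(e^\zeta,w)\in\mathbb D\setminus\{0\}$, so $\Lambda$ maps $\tilde\Omega$ into $\mathcal L=\{\operatorname{Re}\lambda<0\}$. By the definition and by \eqref{eq:fL},
\begin{equation}\label{eq:Lambda}
\Lambda(\zeta+2\pi i,w)=\Lambda(\zeta,w)+2\pi i,\qquad\Lambda(\zeta+\tau,e^{N\tau}w)=\Lambda(\zeta,w)\ \text{ if }\operatorname{Im}\tau\in I_{(e^\zeta,w)} .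
\end{equation}
Since $df\ne0$, also $d\Lambda\ne0$, so $\Lambda$ is open. It is onto $\mathcal L$, because $f$ maps $\Omega\setminus\{z=0\}$ onto $\mathbb D\setminus\{0\}$ and $\zeta$ can be shifted by $2\pi i\mathbb Z$. If $\Lambda(\zeta',w')=\Lambda(\zeta,w)$, then the values of $f$ agree, so $(e^{\zeta'},w')=\Phi_\tau(e^\zeta,w)$ with $\operatorname{Im}\tau\in I_{(e^\zeta,w)}$ and $\zeta'=\zeta+\tau+2\pi im$. By \eqref{eq:Lambda}, $\Lambda(\zeta',w')=\Lambda(\zeta,w)+2\pi im$, so $m=0$. Hence the fiber of $\Lambda$ through $(\zeta,w)$ is
\begin{equation}\label{eq:fiber}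
\{(\zeta+\tau,e^{N\tau}w):\ \operatorname{Im}\tau\in I_{(e^\zeta,w)}\},
\end{equation}
and $J(\lambda):=\{\operatorname{Im}\zeta:\Lambda(\zeta,w)=\lambda\}$ is a nonempty open interval of length at most $\pi/N$, with $J(\lambda+2\pi i)=J(\lambda)+2\pi$. It is the range of $\arg z$ on the lifted leaf $\lambda$. Since $\operatorname{Im}L=\operatorname{Im}\zeta-\operatorname{Im}\Lambda$, we must show that $J(\lambda)$ stays at bounded distance from $\operatorname{Im}\lambda$. (In the model of Section~\ref{sec:model}, $J(\lambda)$ is centered at $\operatorname{Im}\lambda$.)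

Two consequences of \eqref{eq:fiber} will be used. First, taking $\tau$ real: for each $\theta\in J(\lambda)$ there is $w$ with $\Lambda(i\theta,w)=\lambda$. Second, the holomorphic map $\omega\mapsto\Lambda(0,\omega)$ on $\{\operatorname{Re}\omega>p(0)\}$ is injective, hence open, and its image is $\{\lambda:0\in J(\lambda)\}$.

\emph{Step 4: the arc separates $\mathcal L$.} Let $\mathcal A=\{\Lambda(0,\omega):\operatorname{Im}\omega=y\}$. Since $\Lambda(0,\omega)=-L(1,\omega)$, Step~2 gives $|\operatorname{Im}\lambda|\le M_0$ on $\mathcal A$. Let $E_+=\{\lambda:J(\lambda)\subset(0,\infty)\}$, $E_-=\{\lambda:J(\lambda)\subset(-\infty,0)\}$ and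
\[
V_+=E_+\cup\{\Lambda(0,\omega):\operatorname{Im}\omega<y\},\qquad V_-=E_-\cup\{\Lambda(0,\omega):\operatorname{Im}\omega>y\}.
\]
Each $J(\lambda)$ lies in $(0,\infty)$, lies in $(-\infty,0)$, or contains $0$, and in the last case $\lambda=\Lambda(0,\omega)$ for a unique $\omega$. So $\mathcal L$ is the disjoint union of $V_+$, $V_-$ and $\mathcal A$ (Figure~\ref{fig:cut}). The signs are dictated by \eqref{eq:slope}: a leaf can leave the angle $0$ toward positive angles only through a boundary point with $G'(0+)\le0$, and there $\operatorname{Im}\omega<y$. We now prove that $V_+$ and $V_-$ are open.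

The set $\{\Lambda(0,\omega):\operatorname{Im}\omega<y\}$ is open. Let $\lambda\in E_+$ and suppose that $\lambda_j\to\lambda$ with $\lambda_j\notin V_+$. Pick $\theta_1\in J(\lambda)$, so $\theta_1>0$, and $w_1$ with $\Lambda(i\theta_1,w_1)=\lambda$. As $\Lambda$ is open, there are $(\zeta_j,w_j)\to(i\theta_1,w_1)$ with $\Lambda(\zeta_j,w_j)=\lambda_j$. For large $j$ we have $\operatorname{Im}\zeta_j>0$, so $\lambda_j\notin E_-$, and therefore $\lambda_j=\Lambda(0,\omega_j)$ with $\operatorname{Im}\omega_j\ge y$. By \eqref{eq:fiber} at the point $(0,\omega_j)$, we have $\operatorname{Im}\zeta_j\in I_{(1,\omega_j)}$ and $\omega_j=e^{-N\zeta_j}w_j\to\omega:=e^{-iN\theta_1}w_1$. In the limit, $\operatorname{Im}\omega\ge y$, and $G:=G_{(1,\omega)}\le0$ on $[0,\theta_1]$. Also $G(\theta_1)=p(\theta_1)-\operatorname{Re}w_1<0$, so $G<0$ on $(0,\theta_1]$ by Lemma~\ref{lem:convex}(b). If $G(0)<0$, then $(1,\omega)\in\Omega$ and $\theta_1\in I_{(1,\omega)}$, so $\Lambda(0,\omega)=\Lambda(i\theta_1,w_1)=\lambda$ and $0\in J(\lambda)$, against $\lambda\in E_+$. So $G(0)=0$. But \eqref{eq:slope}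 and $y\in Y$ give $G'(0+)\ge p'(0+)+Ny>0$, which contradicts $G<0$ on $(0,\theta_1]$. Hence $V_+$ is open.

For $V_-$ the same steps, with $\lambda\in E_-$ and $\theta_1<0$, lead to $\operatorname{Im}\omega\le y$, $G<0$ on $[\theta_1,0)$ and $G(0)=0$. Now $G'(0-)\le p'(0-)+Ny<0$ makes $G$ positive just to the left of $0$, a contradiction.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\fill[gray!15] (-6,1) rectangle (0,2.2);
\fill[gray!15] (-6,-1) rectangle (0,-2.2);
\draw[thick] (0,-2.4) -- (0,2.4) node[above] {$\operatorname{Re}\lambda=0$};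
\draw[dashed] (-6,1) -- (0,1) node[right] {$\operatorname{Im}\lambda=M_0$};
\draw[dashed] (-6,-1) -- (0,-1) node[right] {$\operatorname{Im}\lambda=-M_0$};
\draw[very thick] (0,0.3) .. controls (-1,-0.9) and (-2,0.9) .. (-3,0.1) .. controls (-4,-0.7) and (-5,0.1) .. (-6,-0.1);
\node at (-4.3,0.25) {$\mathcal A$};
\node at (-3,1.6) {$K_+\subset V_+$};
\node at (-3,-1.6) {$K_-\subset V_-$};
\end{tikzpicture}
\caption{Schematic picture of the half-plane $\mathcal L$, whose points are the leaves lifted to the covering $z=e^\zeta$. The arc $\mathcal A$ consists of the leaves through $(1,p(0)+x+iy)$, $x>0$, and stays in the strip $|\operatorname{Im}\lambda|\le M_0$. Its complement is the disjoint union of the open sets $V_+$ and $V_-$, so each of the connected shaded regions $K_\pm$ lies in one of them.}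
\label{fig:cut}
\end{figure}

\emph{Step 5: conclusion.} The set $K_+=\{\lambda\in\mathcal L:\operatorname{Im}\lambda>M_0\}$ is connected and disjoint from $\mathcal A$, so it lies in $V_+$ or in $V_-$. Fix $\lambda_1\in\mathcal L$. For large $m$ the point $\lambda_1+2\pi im$ lies in $K_+$, and in $E_+$ because $J(\lambda_1+2\pi im)=J(\lambda_1)+2\pi m$. Hence $K_+\subset V_+$. For $\lambda\in V_+$ the interval $J(\lambda)$ lies in $(0,\infty)$ or contains $0$, so $J(\lambda)\subset(-\pi/N,\infty)$. By periodicity, $\operatorname{Im}\lambda>M_0+2\pi m$ implies $J(\lambda)\subset(2\pi m-\pi/N,\infty)$ for every $m\in\mathbb Z$. Given $\lambda$, choose $m$ with $M_0+2\pi m<\operatorname{Im}\lambda\le M_0+2\pi(m+1)$. This gives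
\[
\operatorname{Im}\zeta>\operatorname{Im}\lambda-M_0-2\pi-\frac\pi N\qquad\text{whenever }\Lambda(\zeta,w)=\lambda .
\]
In the same way $K_-=\{\lambda\in\mathcal L:\operatorname{Im}\lambda<-M_0\}$ contains $\lambda_1-2\pi im\in E_-$ for large $m$, so $K_-\subset V_-$ and $\operatorname{Im}\zeta<\operatorname{Im}\lambda+M_0+2\pi+\pi/N$. Therefore $|\operatorname{Im}L|\le M_0+2\pi+\pi/N$ on $\Omega\setminus\{z=0\}$, and on $\Omega$ by continuity.
\end{proof}

\section{Extension of bounded functions and the trichotomy}\label{sec:extension}

Let $P$ be $N$-homogeneous, with no assumption of subharmonicity. We show that bounded holomorphic functions do not distinguish $\Omega_P$ from $\Omega_{\hat P}=\{\operatorname{Re}w>\hat P(z)\}$, which is $\mathbb C^2$ if $\hat P\equiv-\infty$. We use these standard facts. A subharmonic function is locally integrable, has nonnegative distributional Laplacian, and its value at a point is the limit of its means over small discs; so two subharmonic functions that agree almost everywhere are equal. If a nonempty family of subharmonic functions is locally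 bounded above, the upper semicontinuous regularization $u^*(z)=\limsup_{z'\to z}u(z')$ of its supremum $u$ is subharmonic. The limit of a decreasing sequence of subharmonic functions on $\mathbb C$ is subharmonic or identically $-\infty$.

\begin{lemma}\label{lem:minorant}
If $P$ has a subharmonic minorant, then it has a greatest one, $\hat P$, and $\hat P$ is $N$-homogeneous; in particular it is finite and continuous.
\end{lemma}

\begin{proof}
The regularized supremum of all subharmonic minorants is subharmonic, and it is at most $P$ because $P$ is continuous. So it is the greatest subharmonic minorant. For $t>0$ the function $t^{-N}\hat P(t\,\cdot)$ is a subharmonic minorant of $P$, so $t^{-N}\hat P(tz)\le\hat P(z)$; replacing $(t,z)$ by $(1/t,tz)$ gives equality. So $\hat P(re^{i\theta})=r^N\hat p(\theta)$ for $r>0$, and $\hat p$ is integrable on the circle because $\hat P$ is locally integrable. From $\Delta\hat P\ge0$ on $\mathbb C\setminus\{0\}$ we get that $\hat p''+N^2\hat p$ is a nonnegative measure. Then $\hat p''$ is a finite signed measure on the circle, $\hat p'$ is bounded,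 and $\hat p$ agrees almost everywhere with a Lipschitz function $p_0$, which is $N$-convex. By Lemma~\ref{lem:sub}, $r^Np_0$ is subharmonic on $\mathbb C$. It agrees with $\hat P$ almost everywhere, hence everywhere.
\end{proof}

So $\Omega_{\hat P}$ is a domain that contains $\Omega_P$.

\begin{proposition}\label{prop:extension}
Every bounded holomorphic function $g$ on $\Omega_P$ extends to a holomorphic function on $\Omega_{\hat P}$ with the same supremum norm.
\end{proposition}

The fibers of $\Omega_P$ are half-planes, so we write $g$ as a superposition of the exponentials $e^{\xi w}$, $\xi\in\mathbb R$, with coefficients $\hat g(z,\xi)$ entire in $z$. How far the superposition converges to the left is decided by the growth rate $\frac1k\log|\hat g(z,-k)|$ as $k\to\infty$. This rate is subharmonic in $z$ and asymptotically at most $P$, hence asymptotically at most $\hat P$. A bounded function need not be integrable on vertical lines, so we first multiply by $e^{w^2}$, which decays like a Gaussian on them.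

\begin{proof}
Let $|g|\le1$. For $z\in\mathbb C$, $\xi\in\mathbb R$ and $r>P(z)$ put
\[
\hat g(z,\xi)=\int_{\mathbb R}g(z,r+i\eta)\,e^{(r+i\eta)^2-\xi(r+i\eta)}\,d\eta .
\]
The integrand is bounded by $e^{r^2-\xi r}e^{-\eta^2}$. By Cauchy's theorem on tall rectangles, the integral does not depend on $r$. Near a given $z$ one fixed $r$ can be used, so $\hat g$ is continuous in $(z,\xi)$ and entire in $z$. Moreover
\begin{equation}\label{eq:ghat}
|\hat g(z,\xi)|\le\sqrt\pi\,e^{r^2-\xi r}\qquad\text{for all }r\ge P(z),
\end{equation}
where the case $r=P(z)$ follows by letting $r\downarrow P(z)$.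

\emph{Growth as $\xi\to-\infty$.} For real $k>0$ let $\psi_k(z)=\frac1k\log|\hat g(z,-k)|$, which is subharmonic or $\equiv-\infty$. By \eqref{eq:ghat} with $r=P(z)$, $\psi_k\le P+(\log\sqrt\pi+P^2)/k$. So $U_n=(\sup_{k\ge n}\psi_k)^*$ is subharmonic or $\equiv-\infty$, and $U_n\le P+(\log\sqrt\pi+P^2)/n$ because the right side is continuous. The sequence $U_n$ decreases, and its limit $U$ is subharmonic or $\equiv-\infty$, with $U\le P$. Hence $U\le\hat P$. Let $K\subset\mathbb C$ be compact and let $v$ be continuous with $v>\hat P$ on $K$. The sets $K\cap\{U_n\ge v\}$ are compact, they decrease, and their intersection is empty, so one of them is empty. Thus there is $n$ with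
\begin{equation}\label{eq:growth}
|\hat g(z,-k)|<e^{kv(z)}\qquad\text{for }z\in K,\ k\ge n .
\end{equation}

\emph{The extension.} Put
\[
\tilde g(z,w)=\frac{e^{-w^2}}{2\pi}\int_{\mathbb R}\hat g(z,\xi)\,e^{\xi w}\,d\xi .
\]
Let $M\subset\Omega_{\hat P}$ be compact, with projection $K$ to the $z$-plane. Choose $v$ as above and $\delta>0$ with $\operatorname{Re}w-v(z)\ge\delta$ on $M$: take $v=\hat P+\delta$ with $2\delta=\min_M(\operatorname{Re}w-\hat P)$, or $v=\min_M\operatorname{Re}w-1$ and $\delta=1$ if $\hat P\equiv-\infty$. By \eqref{eq:growth}, the integrand is at most $e^{-\delta|\xi|}$ on $M$ for $\xi\le-n$. Fix $r>\max_KP$ with $r>1+\max_M\operatorname{Re}w$. By \eqref{eq:ghat}, the integrand is at most $\sqrt\pi\,e^{r^2}e^{-\xi(r-\operatorname{Re}w)}$, which is bounded on $M$ for $-n\le\xi\le0$ and at most $\sqrt\pi\,e^{r^2}e^{-\xi}$ for $\xi\ge0$. So the integral converges locally uniformly, and $\tilde g$ is holomorphic on $\Omega_{\hat P}$.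

Fix $z$ and $r>P(z)$. The function $\eta\mapsto g(z,r+i\eta)e^{(r+i\eta)^2}$ is continuous and integrable, and its Fourier transform is $\xi\mapsto\hat g(z,\xi)e^{\xi r}$, which is integrable by the last paragraph with $M=\{(z,r)\}$. Fourier inversion gives $g(z,w)e^{w^2}=\frac1{2\pi}\int\hat g(z,\xi)e^{\xi w}\,d\xi$ for $w=r+i\eta$. So $\tilde g=g$ on $\Omega_P$.

\emph{The norm.} Let $|a|>\sup|g|$. Then $1/(g-a)$ is bounded on $\Omega_P$, so it extends to a holomorphic function $k_a$ on $\Omega_{\hat P}$. The identity $k_a(\tilde g-a)=1$ holds on $\Omega_P$, hence on the connected set $\Omega_{\hat P}$. So $\tilde g$ omits the value $a$, and $|\tilde g|\le\sup|g|$.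
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:tri}]
Either $\hat P\equiv-\infty$, or $\hat P$ is harmonic on $\mathbb C$ and so the real part of an entire function, or $\hat P$ is subharmonic and not harmonic; these cases exclude each other.

(1) By Lemma~\ref{lem:minorant}, Proposition~\ref{prop:general} applies to $\hat P$, and $\Omega_P\subset\Omega_{\hat P}$.

(2) The shear $(z,w)\mapsto(z,w-h(z))$ maps $\Omega_{\hat P}$ onto $\mathbb C\times\{\operatorname{Re}w>0\}$, where bounded holomorphic functions depend only on the second variable by Liouville's theorem. By Proposition~\ref{prop:extension}, bounded holomorphic functions on $\Omega_P$ depend only on $w-h(z)$. If $(z_0,w_0)\in\Omega_P$, the points $(z,w_0-h(z_0)+h(z))$ with $z$ near $z_0$ lie in $\Omega_P$ and are not separated by such functions.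

(3) By Proposition~\ref{prop:extension}, a bounded holomorphic function on $\Omega_P$ extends to a bounded entire function on $\mathbb C^2$, which is constant.
\end{proof}

\begin{remark}
In case (2) the angular part of $\hat P$ is a $2\pi$-periodic sinusoid of frequency $N$. So $\hat P=0$ if $N$ is not an integer, and $\hat P=\operatorname{Re}(az^N)$ for some $a\in\mathbb C$ if it is.
\end{remark}

\section{The threshold $c_*$}\label{sec:threshold}

After $w\mapsto-w$, and after $z\mapsto e^{i\pi/6}z$ if $c<0$, the domain of Corollary~\ref{cor:c} is $\Omega_{P_c}$ with $N=8$ and $c\ge0$. Write $\theta=\frac\pi6+\varphi$. The angular part is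
\[
p_c=1+c\cos6\theta=1-c\cos6\varphi ,
\]
an even function of $\varphi$ with period $\pi/3$. For $c>1$ it is negative on the arc $|\varphi|<\frac16\arccos\frac1c$. An $8$-convex minorant is negative on this arc too, so by Lemma~\ref{lem:convex}(c) the arc can have length at most $\pi/8$. The length is exactly $\pi/8$ when $\arccos\frac1c=\frac{3\pi}8$, that is, for $c=c_*$; and $\cos^2\frac{3\pi}8=\frac{2-\sqrt2}4$ gives $c_*^2=4+2\sqrt2$. For $c=c_*$, the same lemma forces a minorant to be a sinusoid $-A\cos8\varphi$ on $|\varphi|\le\frac\pi{16}$. We choose $A$ so that it is tangent to $p_{c_*}$ at the ends, and we check that it stays below $p_{c_*}$.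

\begin{proof}[Proof of Corollary~\ref{cor:c}]
\emph{The case $c>c_*$.} For $|\varphi|\le\frac\pi{16}$ we have $p_c\le1-c\cos\frac{3\pi}8<0$, so $p_c<0$ on an interval longer than $\pi/8$. If $\hat P_c\not\equiv-\infty$, its angular part is $8$-convex on $\mathbb R$ by Lemmas~\ref{lem:minorant} and~\ref{lem:sub} and is negative on that interval, against Lemma~\ref{lem:convex}(c). So case (3) of Theorem~\ref{thm:tri} holds: bounded holomorphic functions are constant, and the domain is not biholomorphic to a bounded one.

\emph{A minorant for $c=c_*$.} Let $A=\frac34\tan\frac{3\pi}8$ and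
\[
m_*=-A\cos8\varphi\quad(|\varphi|\le\tfrac\pi{16}),\qquad m_*=p_{c_*}\quad(\tfrac\pi{16}\le|\varphi|\le\tfrac\pi6),
\]
extended with period $\pi/3$. At $\varphi=\pm\frac\pi{16}$ both expressions vanish, and their derivatives $\pm8A$ and $\pm6c_*\sin\frac{3\pi}8=\pm6\tan\frac{3\pi}8$ agree. So $m_*$ is $C^1$ and piecewise smooth, and $m_*''+64m_*$ has no atoms. Let
\[
k(\varphi)=p_{c_*}''+64p_{c_*}=64-28c_*\cos6\varphi .
\]
Then $m_*''+64m_*=0$ for $|\varphi|<\frac\pi{16}$. For $\frac\pi{16}<|\varphi|\le\frac\pi6$ we have $c_*\cos6\varphi\le1$, so $m_*''+64m_*=k\ge36$. Thus $m_*''+64m_*$ is nonnegative and not zero.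

To see that $m_*\le p_{c_*}$, let $d=p_{c_*}+A\cos8\varphi$; we need $d\ge0$ for $|\varphi|\le\frac\pi{16}$. The function $d$ is smooth and even, $d=d'=0$ at $\frac\pi{16}$, and $d''+64d=k$. The function $k$ is even and increasing on $[0,\frac\pi{16}]$, with $k(\frac\pi{16})=36$ and $k(0)=64-28c_*<0$ because $c_*>16/7$. Let $\varphi_1\in(0,\frac\pi{16})$ be its zero. For $\varphi\in[\varphi_1,\frac\pi{16}]$ the second formula of Lemma~\ref{lem:duhamel} gives
\[
d(\varphi)=\frac18\int_\varphi^{\pi/16}\sin8(\psi-\varphi)\,k(\psi)\,d\psi\ge0 ,
\]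
and by symmetry $d\ge0$ on $[-\frac\pi{16},-\varphi_1]$. On $[-\varphi_1,\varphi_1]$, which is shorter than $\pi/8$, we have $k\le0$, so $-d$ is $8$-convex with nonpositive end values. Lemma~\ref{lem:convex}(a) gives $-d\le0$.

\emph{The case $0\le c\le c_*$.} Let $s=c/c_*\in[0,1]$ and $m_c=(1-s)+s\,m_*$. Then $m_c\le(1-s)+s\,p_{c_*}=p_c$, and $m_c''+64m_c=64(1-s)+s(m_*''+64m_*)$ is nonnegative and not zero. By Lemma~\ref{lem:sub}, $r^8m_c$ is subharmonic and not harmonic. By Proposition~\ref{prop:general}, $\Omega_{r^8m_c}$ is biholomorphic to a bounded domain, and so is its subdomain $\Omega_{P_c}$.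
\end{proof}

The full strength of Proposition~\ref{prop:general} is used at $c=c_*$: the measure of $m_*$ vanishes on six arcs, so $r^8m_*-\delta r^8$ is not subharmonic for any $\delta>0$, and the compactness argument of Section~\ref{sec:zero} does not apply to it.

\begin{thebibliography}{1}

\bibitem{unbounded}
\emph{Unbounded Pseudoconvex Domains in $\mathbb C^n$ and Their Invariant Metrics},
doi:10.1007/978-4-431-55744-9\_3,
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-4-431-55744-9\_3.pdf\allowbreak ?pdf=inline+link}.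

\end{thebibliography}
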